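
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Composition operators between weighted Bergman spaces of the ball: a loss of $n-1$ in the weight is never needed}


\begin{abstract}
Every composition operator $C_\varphi$ with holomorphic symbol $\varphi:B^n\to B^n$ maps the weighted Bergman space $A^p_\alpha(B^n)$ boundedly into $A^p_{\alpha+n-1}(B^n)$. We show that for $n\ge2$ this target space is not sharp: there is an explicit $\varepsilon_0(n,\alpha)>0$, independent of $\varphi$ and $p$, such that every $C_\varphi$ maps $A^p_\alpha(B^n)$ boundedly into $A^p_{\alpha+n-1-\epsilon}(B^n)$ for all $0<\epsilon<\varepsilon_0$. The proof reduces the question to the growth of integral means of powers of positive pluriharmonic functions. This growth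 is controlled by comparing with a radial eigenfunction of the invariant Laplacian. We also show that in general the weight cannot be lowered below $\alpha+\frac{n-1}{2}$, which is asymptotically sharp as $\alpha\to\infty$, and that $\varepsilon_0$ can be enlarged.
\end{abstract}

\section{The question and the answer}

\subsection{The question}

Let $B^n=\{z\in\mathbb C^n:|z|<1\}$ be the unit ball, let $dV$ be normalized volume measure on $B^n$, and let $d\sigma$ be normalized surface measure on $\partial B^n$. For $0<p<\infty$ and $\alpha>-1$, the weighted Bergman space $A^p_\alpha=A^p_\alpha(B^n)$ consists of the holomorphic functions $f$ on $B^n$ with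
\[
\|f\|_{A^p_\alpha}^p=\int_{B^n}|f|^p\,dV_\alpha<\infty,\qquad dV_\alpha(z)=(1-|z|^2)^\alpha\,dV(z),
\]
and the Hardy space $H^p=H^p(B^n)$ of those with
\[
\|f\|_{H^p}^p=\sup_{0<r<1}\int_{\partial B^n}|f(r\zeta)|^p\,d\sigma(\zeta)<\infty .
\]
We write $A^p_{-1}=H^p$, so that $A^p_\beta$ is defined for every $\beta\ge-1$. A larger $\beta$ allows faster growth at the boundary: $A^p_\beta\subset A^p_{\beta'}$, with bounded inclusion, for $-1\le\beta\le\beta'$. For a holomorphic map $\varphi:B^n\to B^n$ let $C_\varphi f=f\circ\varphi$ be the composition operator, and put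
\[
\Lambda=\frac{1+|\varphi(0)|}{1-|\varphi(0)|}.
\]

In one variable every $C_\varphi$ is bounded on $A^p_\alpha(B^1)$, for all $p>0$ and $\alpha\ge-1$. In several variables this fails: $\varphi(z_1,z_2)=(2z_1z_2,0)$ induces an unbounded operator on $H^p(B^2)$. So one asks for a weight $\beta$ such that every $C_\varphi$ maps $A^p_\alpha$ boundedly into $A^p_\beta$. The following is known; the question after it was posed as an open question in \cite{K}.

\begin{theorem}\label{thm:known}
Let $\alpha\ge-1$ and $0<p<\infty$. For every holomorphic $\varphi:B^n\to B^n$ the operator $C_\varphi$ maps $A^p_\alpha(B^n)$ boundedly into $A^p_{n+\alpha-1}(B^n)$, and $\|C_\varphi\|$ is at most a constant independent of $\varphi$ times a power of $\Lambda$.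
\end{theorem}

\noindent\textbf{Question.} Let $n\ge2$. Is the target space $A^p_{n+\alpha-1}(B^n)$ sharp, in the sense that there is a holomorphic $\varphi:B^n\to B^n$ such that, for every $\epsilon$ with $0<\epsilon\le n+\alpha$, $C_\varphi$ does not map $A^p_\alpha(B^n)$ boundedly into $A^p_{\alpha+n-1-\epsilon}(B^n)$?

\medskip
The answer is no, for all $n\ge2$, $0<p<\infty$ and $\alpha\ge-1$.

\subsection{Results}

Let $n\ge2$, $\alpha\ge-1$, $0<p<\infty$. Put $q=n+1+\alpha$, so $q\ge n\ge2$, and let $s=s(n,\alpha)$ be the positive root of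
\begin{equation}\label{eq:s}
s(s+n)=q(q-1)=(n+\alpha)(n+1+\alpha).
\end{equation}
Put $\varepsilon_0=n+\alpha-s$. Subtracting \eqref{eq:s} from $(n+\alpha)(2n+\alpha)$, which is the value of $x(x+n)$ at $x=n+\alpha$, we get
\[
(n+\alpha-s)(2n+\alpha+s)=(n+\alpha)(n-1)>0 .
\]
Hence $0<s<n+\alpha$ and $0<\varepsilon_0<n+\alpha$; explicitly,
\[
\varepsilon_0=\frac{(n+\alpha)(n-1)}{2n+\alpha+s}>\frac{(n+\alpha)(n-1)}{3n+2\alpha},
\qquad
\varepsilon_0=\frac{3n+2\alpha-\sqrt{(2n+2\alpha+1)^2+n^2-1}}{2}.
\]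
The condition $\beta>s-1$ is the same as $\beta=\alpha+n-1-\epsilon$ with $\epsilon<\varepsilon_0$.

\begin{theorem}\label{thm:A}
If $\beta>s-1$, then for every holomorphic $\varphi:B^n\to B^n$ the operator $C_\varphi:A^p_\alpha(B^n)\to A^p_\beta(B^n)$ is bounded, with $\|C_\varphi\|^p\le C(n,\alpha,\beta)\,\Lambda^{n+1+\alpha}$. Consequently, no $\varphi$ has the property in the Question.
\end{theorem}

The last sentence follows from the first: for each $\epsilon\in(0,\varepsilon_0)$ the operator $C_\varphi$ is bounded into $A^p_{\alpha+n-1-\epsilon}$, whatever $\varphi$ is. The value $\beta=\alpha+n-1$ is included, so Theorem \ref{thm:A} contains Theorem \ref{thm:known} for $n\ge2$.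

\begin{corollary}\label{cor:compact}
If $\beta>s-1$, in particular if $\beta=\alpha+n-1$, then every $C_\varphi:A^p_\alpha(B^n)\to A^p_\beta(B^n)$ is compact.
\end{corollary}

\begin{theorem}\label{thm:B}
Let $\varphi(z)=(n^{n/2}z_1z_2\cdots z_n,0,\dots,0)$. If $-1\le\beta<\alpha+\frac{n-1}2$, then $C_\varphi$ does not map $A^p_\alpha(B^n)$ boundedly into $A^p_\beta(B^n)$.
\end{theorem}

\begin{theorem}\label{thm:C}
There is $s_*=s_*(n,\alpha)$ with $0<s_*<s$ such that the boundedness statement and the norm bound of Theorem \ref{thm:A} hold for all $\beta>s_*-1$.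
\end{theorem}

Thus the critical exponent $\beta_c=\inf\{\beta>-1:\text{every }C_\varphi:A^p_\alpha\to A^p_\beta\text{ is bounded}\}$ satisfies
\[
\alpha+\tfrac{n-1}2\le\beta_c<s-1<\alpha+n-1 .
\]
Since $s=\frac12\bigl(-n+\sqrt{(2n+2\alpha+1)^2+n^2-1}\bigr)=\alpha+\frac{n+1}2+o(1)$ as $\alpha\to\infty$, the two bounds together give $\beta_c-\alpha\to\frac{n-1}2$. We do not determine $\beta_c$ exactly.

\subsection{Where the $n-1$ comes from, and why it can be lowered}

In Section \ref{sec:reduction} we show that boundedness follows from an estimate for a single class of functions: real parts $u>0$ of holomorphic functions on $B^n$. If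
\[
\int_{\partial B^n}u(r\zeta)^q\,d\sigma(\zeta)\le C\,u(0)^q(1-r^2)^{-\gamma}\qquad(q=n+1+\alpha)
\]
with $C$ independent of $u$ and $r$, then every $C_\varphi$ is bounded into $A^p_\beta$ for $\beta>\gamma-1$. On each complex line through $0$, Harnack's inequality bounds $u(r\zeta)$ by $4u(0)/(1-r^2)$. Together with $\int u(r\zeta)\,d\sigma(\zeta)=u(0)$ this gives $\gamma=q-1=n+\alpha$, that is, every $\beta>n+\alpha-1$. So the loss of $n-1$ is what one gets by treating every slice as if $u$ grew on it at the maximal rate.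

For $n\ge2$ that is too pessimistic. The Schwarz--Pick inequality holds at every point and in every complex direction, and it gives the differential inequality $\widetilde\Delta(u^q)\le4q(q-1)u^q$ for the invariant Laplacian $\widetilde\Delta$. On the radial function $(1-r^2)^{-\gamma}$, to leading order as $r\to1$, $\widetilde\Delta$ acts as multiplication by $4\gamma(\gamma+n)$. The slice alone contributes $4\gamma(\gamma+1)$, and the other $n-1$ complex directions contribute $4(n-1)\gamma$. The equation $\gamma(\gamma+n)=q(q-1)$ has the root $\gamma=q-1$ only if $n=1$; for $n\ge2$ the positive root is smaller. This is \eqref{eq:s}.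

\section{Reduction to positive pluriharmonic functions}\label{sec:reduction}

Let $\langle z,w\rangle=\sum_jz_j\overline{w_j}$. For $a\in B^n$ let $P_a$ be the orthogonal projection onto $\mathbb Ca$ (with $P_0=0$) and $Q_a=I-P_a$. The map
\[
\psi_a(z)=\frac{a-P_az-(1-|a|^2)^{1/2}Q_az}{1-\langle z,a\rangle}
\]
is an involutive automorphism of $B^n$ with $\psi_a(0)=a$. It extends to $\overline{B^n}$, preserves $\partial B^n$, and satisfies, for $z,\eta\in\overline{B^n}$ \cite[\S2.2]{R},
\begin{align}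
1-|\psi_a(z)|^2&=\frac{(1-|a|^2)(1-|z|^2)}{|1-\langle z,a\rangle|^2},\label{eq:id1}\\
1-\langle\psi_a(z),\psi_a(\eta)\rangle&=\frac{(1-|a|^2)(1-\langle z,\eta\rangle)}{(1-\langle z,a\rangle)(1-\langle a,\eta\rangle)}.\label{eq:id2}
\end{align}
Its real Jacobian at $z$ is $\bigl((1-|a|^2)/|1-\langle z,a\rangle|^2\bigr)^{n+1}$.

\begin{definition}
Let $q>1$. We call $\gamma>0$ a \emph{growth exponent} for $q$ (on $B^n$) if there is a constant $C$ such that
\begin{equation}\label{eq:growth}
\int_{\partial B^n}u(r\zeta)^q\,d\sigma(\zeta)\le C\,u(0)^q(1-r^2)^{-\gamma}\qquad(0\le r<1)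
\end{equation}
for all holomorphic $F$ on $B^n$ with $u=\operatorname{Re}F>0$.
\end{definition}

The reduction rests on two facts. By the mean value property around $w$, $|f(w)|^p$ is at most an average of $|f(x)|^p$ against the $q$-th power of a Poisson-type kernel $K(w,x)$. And for fixed $x$ the function $z\mapsto K(\varphi(z),x)$ is dominated by the real part of a holomorphic function.

\begin{proposition}\label{prop:reduction}
Let $\alpha\ge-1$ with $q=n+1+\alpha>1$, and let $\gamma$ be a growth exponent for $q$. If $\beta>\gamma-1$, then for every holomorphic $\varphi:B^n\to B^n$ and every $0<p<\infty$ the operator $C_\varphi:A^p_\alpha\to A^p_\beta$ is bounded, and $\|C_\varphi\|^p\le C'\Lambda^q$ with $C'$ independent of $\varphi$ and $p$.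
\end{proposition}

\begin{proof}
For $w\in B^n$ and $x\in\overline{B^n}$ put $K(w,x)=\dfrac{1-|w|^2}{|1-\langle w,x\rangle|^2}$.

\emph{A kernel bound.} Fix $x\in\overline{B^n}$. Since $|\langle w,x\rangle|\le|w|$, replacing $|w|^2$ by $|\langle w,x\rangle|^2$ in the numerator does not decrease $K$. With $w=\varphi(z)$ this gives
\begin{equation}\label{eq:KF}
K(\varphi(z),x)\le\frac{1-|\langle\varphi(z),x\rangle|^2}{|1-\langle\varphi(z),x\rangle|^2}=\operatorname{Re}F_x(z),\qquad F_x=\frac{1+\langle\varphi,x\rangle}{1-\langle\varphi,x\rangle}.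
\end{equation}
Here $F_x$ is holomorphic on $B^n$, its real part is positive, and $\operatorname{Re}F_x(0)\le\Lambda$. By \eqref{eq:growth} and polar coordinates,
\begin{equation}\label{eq:sup}
\sup_{x\in\overline{B^n}}\int_{B^n}(\operatorname{Re}F_x)^q\,dV_\beta\le C\Lambda^q\int_0^12n\,r^{2n-1}(1-r^2)^{\beta-\gamma}\,dr=:C_1\Lambda^q ,
\end{equation}
and $C_1<\infty$ because $\beta-\gamma>-1$.

\emph{The case $\alpha>-1$.} Let $c_\alpha=1/V_\alpha(B^n)$, and let $f\in A^p_\alpha$, $w\in B^n$. Since $|f\circ\psi_w|^p$ is subharmonic, its value at $0$ is at most its mean over each sphere about $0$, so $|f(w)|^p\le c_\alpha\int|f\circ\psi_w|^p\,dV_\alpha$. The change of variables $x=\psi_w(y)$, with \eqref{eq:id1} and the Jacobian, gives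
\begin{equation}\label{eq:pointwise}
|f(w)|^p\le c_\alpha\int_{B^n}|f(x)|^pK(w,x)^{n+1+\alpha}\,dV_\alpha(x).
\end{equation}
Put $w=\varphi(z)$, integrate in $dV_\beta(z)$ and use Tonelli's theorem, \eqref{eq:KF} and \eqref{eq:sup}:
\[
\|f\circ\varphi\|_{A^p_\beta}^p\le c_\alpha\int_{B^n}|f(x)|^p\int_{B^n}(\operatorname{Re}F_x)^q\,dV_\beta\,dV_\alpha(x)\le c_\alpha C_1\Lambda^q\|f\|_{A^p_\alpha}^p .
\]

\emph{The case $\alpha=-1$}, where $q=n$. Let $f\in H^p$ and $f_\rho(z)=f(\rho z)$ for $0<\rho<1$. Then $f_\rho$ is continuous on $\overline{B^n}$, and the invariant Poisson kernel $K(w,\zeta)^n$ gives the change of variables on the sphere \cite[\S3.3]{R}: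
\begin{equation}\label{eq:pointwiseH}
|f_\rho(w)|^p\le\int_{\partial B^n}|f_\rho\circ\psi_w|^p\,d\sigma=\int_{\partial B^n}|f_\rho(\zeta)|^pK(w,\zeta)^n\,d\sigma(\zeta).
\end{equation}
As before, $\int|f_\rho\circ\varphi|^p\,dV_\beta\le C_1\Lambda^n\int_{\partial B^n}|f_\rho|^p\,d\sigma\le C_1\Lambda^n\|f\|_{H^p}^p$. Let $\rho\to1$ and apply Fatou's lemma.
\end{proof}

\begin{remark}[The slice bound]\label{rem:slice}
The exponent $\gamma=q-1$ is always a growth exponent. Harnack's inequality on the slice $\lambda\mapsto u(\lambda\zeta)$ gives $u(r\zeta)\le u(0)\frac{1+r}{1-r}\le\frac{4u(0)}{1-r^2}$, so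
\[
\int_{\partial B^n}u(r\zeta)^q\,d\sigma(\zeta)\le\Bigl(\frac{4u(0)}{1-r^2}\Bigr)^{q-1}\int_{\partial B^n}u(r\zeta)\,d\sigma(\zeta)=4^{q-1}u(0)^q(1-r^2)^{-(q-1)} .
\]
With $q=n+1+\alpha$, Proposition \ref{prop:reduction} then yields boundedness for each $\beta>n+\alpha-1$. To go below $n+\alpha-1$ we need a growth exponent smaller than $q-1$.
\end{remark}

\section{The invariant Laplacian and the smallest case}\label{sec:laplacian}

\subsection{Definitions and formulas}

The slice bound uses Harnack's inequality, that is, the Schwarz lemma, from the center only. To use the Schwarz lemma around every point we need an operator that looks the same from every point. With $\Delta=4\sum_j\partial_j\bar\partial_j$, the invariant Laplacian of a $C^2$ function $v$ is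
\[
\widetilde\Delta v(a)=\Delta(v\circ\psi_a)(0).
\]
Similarly, for holomorphic $F$ let $|\nabla F|^2=\sum_j|\partial_jF|^2$ and $|\widetilde\nabla F|(a)=|\nabla(F\circ\psi_a)(0)|$. If $\psi$ is an automorphism of $B^n$, then $\psi_{\psi(a)}\circ\psi\circ\psi_a$ is an automorphism fixing $0$, hence a unitary map. Since $\Delta$ at $0$ and $|\nabla\,\cdot\,|$ at $0$ are invariant under unitary maps,
\begin{equation}\label{eq:inv}
\widetilde\Delta(v\circ\psi)=(\widetilde\Delta v)\circ\psi,\qquad|\widetilde\nabla(F\circ\psi)|=|\widetilde\nabla F|\circ\psi .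
\end{equation}

The derivative of $\psi_a$ at $0$ is $T=-(1-|a|^2)P_a-(1-|a|^2)^{1/2}Q_a$, and
\[
TT^*=(1-|a|^2)^2P_a+(1-|a|^2)Q_a=(1-|a|^2)(I-|a|^2P_a)
\]
has entries $(1-|a|^2)(\delta_{jk}-a_j\overline{a_k})$. As $\psi_a$ is holomorphic, the chain rule gives $\sum_l\partial_l\bar\partial_l(v\circ\psi_a)(0)=\sum_{j,k}(TT^*)_{jk}\,\partial_j\bar\partial_kv(a)$. Hence (this is \cite[Thm.~4.1.3]{R})
\begin{equation}\label{eq:lap}
\widetilde\Delta v=4(1-|z|^2)\sum_{j,k}(\delta_{jk}-z_j\overline{z_k})\,\partial_j\bar\partial_kv .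
\end{equation}
For holomorphic $F$ we have $\widetilde\Delta|F|^2=4|\widetilde\nabla F|^2$, so \eqref{eq:lap} also gives
\begin{equation}\label{eq:grad}
|\widetilde\nabla F|^2=(1-|z|^2)\Bigl(\sum_j|\partial_jF|^2-\Bigl|\sum_jz_j\partial_jF\Bigr|^2\Bigr).
\end{equation}
If $v=y(t)$ with $t=|z|^2$, then $\partial_j\bar\partial_kv=y'\delta_{jk}+y''\overline{z_j}z_k$, and \eqref{eq:lap} becomes
\begin{equation}\label{eq:radial}
\widetilde\Delta v=4(1-t)\bigl[t(1-t)y''+(n-t)y'\bigr].
\end{equation}
Writing $n-t=(1-t)+(n-1)$, we see the one-variable operator plus the term $4(n-1)(1-t)y'$, which comes from the $n-1$ directions orthogonal to the slice.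

\subsection{The differential inequality}

\begin{lemma}\label{lem:SP}
Let $F$ be holomorphic on $B^n$ with $u=\operatorname{Re}F>0$, and let $q>1$. Then $|\widetilde\nabla F|\le2u$ and
\begin{equation}\label{eq:key}
\widetilde\Delta(u^q)=q(q-1)u^{q-2}|\widetilde\nabla F|^2\le4q(q-1)u^q .
\end{equation}
\end{lemma}

\begin{proof}
Fix $a$ and let $G=F\circ\psi_a$, $U=\operatorname{Re}G>0$. For a unit vector $\xi$, the Schwarz--Pick lemma for $\lambda\mapsto G(\lambda\xi)$, a map of the disc into the right half-plane, gives $|\sum_j\xi_j\partial_jG(0)|\le2U(0)$. Taking the supremum over $\xi$ gives $|\nabla G(0)|\le2U(0)$, which is the first claim at $a$. Since $\partial_j\bar\partial_jU=0$ and $\partial_jU=\frac12\partial_jG$, we have $\Delta(U^q)=4q(q-1)U^{q-2}\sum_j|\partial_jU|^2=q(q-1)U^{q-2}|\nabla G|^2$. At $0$ this is the equality in \eqref{eq:key} at the point $a$.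
\end{proof}

Averaging over rotations makes \eqref{eq:key} an ordinary differential inequality. Let $dU$ be normalized Haar measure on the unitary group $U(n)$ and
\begin{equation}\label{eq:M}
M(z)=\int_{U(n)}u(Uz)^q\,dU .
\end{equation}
Then $M$ is smooth, positive and radial, $M(r\zeta)=\int_{\partial B^n}u(r\eta)^q\,d\sigma(\eta)$ for $\zeta\in\partial B^n$, and $M(0)=u(0)^q$. By \eqref{eq:inv} and \eqref{eq:key}, $\widetilde\Delta M\le4q(q-1)M$. The next lemma turns this into a growth bound.

\begin{lemma}[Comparison]\label{lem:comp}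
Let $\lambda\in\mathbb R$, and let $M\ge0$ and $Y>0$ be smooth radial functions on $B^n$ with $\widetilde\Delta M\le4\lambda M$ and $\widetilde\Delta Y\ge4\lambda Y$. Then $M\le\dfrac{M(0)}{Y(0)}\,Y$.
\end{lemma}

\begin{proof}
Regard $M$ and $Y$ as functions of $t=|z|^2\in(0,1)$, and let $P(t)=t^n(1-t)^{1-n}$. Then
\[
\frac{P'}P=\frac nt+\frac{n-1}{1-t}=\frac{n-t}{t(1-t)} .
\]
Multiplying \eqref{eq:radial} by $P/\bigl(4t(1-t)^2\bigr)$, the hypotheses become
\[
(PM')'\le\lambda wM,\qquad(PY')'\ge\lambda wY,\qquad w=t^{n-1}(1-t)^{-n-1}.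
\]
Let $W=P(M'Y-MY')$. As $Y>0$ and $M\ge0$,
\[
W'=(PM')'Y-M(PY')'\le\lambda wMY-\lambda wMY=0 .
\]
A smooth radial function has derivative $O(r)$ in $r=|z|$ at the origin, so its derivative in $t=r^2$ is bounded near $t=0$. Since $P(0)=0$, it follows that $W(0^+)=0$. Thus $W\le0$, that is, $(M/Y)'=W/(PY^2)\le0$, and $M/Y\le M(0)/Y(0)$.
\end{proof}

\subsection{The smallest case: $H^p(B^2)$}\label{sec:small}

Let $n=2$ and $\alpha=-1$, so $q=2$, and the radial function $M$ of \eqref{eq:M} satisfies $\widetilde\Delta M\le8M$. Here the slice bound has exponent $q-1=1$, and \eqref{eq:s} is $s(s+2)=2$, so $s=\sqrt3-1<1$. It remains to find $Y>0$ of size $(1-|z|^2)^{-s}$ with $\widetilde\Delta Y\ge8Y$. For a pure power, \eqref{eq:radial} gives, in any dimension and with $t=|z|^2$,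
\begin{equation}\label{eq:power}
\widetilde\Delta(1-|z|^2)^{-s}=4\bigl[ts(s+1)+(n-t)s\bigr](1-t)^{-s}=4s(s+n)(1-t)^{-s}-4s^2(1-t)^{1-s}.
\end{equation}
The leading coefficient is right, but the second term has the wrong sign. Here $s<1$, so this term is bounded, and subtracting a constant repairs it. Put $Y=(1-|z|^2)^{-s}-\frac{s}{s+2}$. Then $Y\ge Y(0)=\frac2{s+2}=s>0$, and since $s(s+2)=2$,
\[
\widetilde\Delta Y-8Y=\frac{8s}{s+2}-4s^2(1-t)^{1-s}=4s^2\bigl[1-(1-t)^{1-s}\bigr]\ge0 .
\]
Lemma \ref{lem:comp} gives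
\[
\int_{\partial B^2}u(r\zeta)^2\,d\sigma(\zeta)\le\frac{u(0)^2}{s}(1-r^2)^{-s},\qquad s=\sqrt3-1 .
\]
By Proposition \ref{prop:reduction}, every $C_\varphi$ maps $H^p(B^2)$ boundedly into $A^p_\beta(B^2)$ for $\beta>\sqrt3-2=-0.267\ldots$, whereas Theorem \ref{thm:known} gives $\beta=0$. This settles the Question for $n=2$, $\alpha=-1$.

\section{Proof of Theorem \ref{thm:A} and compactness}\label{sec:proofA}

In general $s$ may exceed $1$. Then the error $(1-t)^{1-s}$ in \eqref{eq:power} is unbounded, and a constant no longer repairs it. Instead of correcting the power term by term, we use an exact eigenfunction: negative powers of the Poisson-type kernel $(1-|z|^2)/|1-\langle z,\zeta\rangle|^2$ are eigenfunctions of $\widetilde\Delta$, and their average over $\zeta$ is radial.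

\begin{lemma}\label{lem:Phi}
For $s>0$ the function
\[
\Phi_s(z)=(1-|z|^2)^{-s}\int_{\partial B^n}|1-\langle z,\zeta\rangle|^{2s}\,d\sigma(\zeta)
\]
is smooth, positive and radial on $B^n$, with $\Phi_s(0)=1$, $\Phi_s(z)\le4^s(1-|z|^2)^{-s}$ and $\widetilde\Delta\Phi_s=4s(s+n)\Phi_s$.
\end{lemma}

\begin{proof}
Positivity and $\Phi_s(0)=1$ are immediate. Smoothness holds because $1-\langle z,\zeta\rangle\ne0$, radiality because $\sigma$ is invariant under unitary maps, and the upper bound because $|1-\langle z,\zeta\rangle|\le2$.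

For $\zeta\in\partial B^n$ and $b=-s$ put $k_\zeta(z)=\bigl((1-|z|^2)/|1-\langle z,\zeta\rangle|^2\bigr)^b$, so that $\Phi_s=\int k_\zeta\,d\sigma(\zeta)$. Let $a\in B^n$ and write $\zeta=\psi_a(\eta)$ with $\eta\in\partial B^n$. By \eqref{eq:id1} and \eqref{eq:id2},
\[
\frac{1-|\psi_a(z)|^2}{|1-\langle\psi_a(z),\zeta\rangle|^2}=\frac{|1-\langle a,\eta\rangle|^2}{1-|a|^2}\cdot\frac{1-|z|^2}{|1-\langle z,\eta\rangle|^2}.
\]
At $z=0$ this shows that the first factor on the right, raised to the power $b$, is $k_\zeta(a)$. Hence $k_\zeta\circ\psi_a=k_\zeta(a)\,k_\eta$, and $\widetilde\Delta k_\zeta(a)=k_\zeta(a)\,\Delta k_\eta(0)$. In the expansion of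
\[
k_\eta(z)=(1-|z|^2)^b(1-\langle z,\eta\rangle)^{-b}\,\overline{(1-\langle z,\eta\rangle)}^{\,-b}
\]
at $0$ the part of bidegree $(1,1)$ in $(z,\bar z)$ is $b^2|\langle z,\eta\rangle|^2-b|z|^2$, so $\Delta k_\eta(0)=4(b^2-nb)=4s(s+n)$. Thus $\widetilde\Delta k_\zeta=4s(s+n)k_\zeta$. Integrate in $\zeta$.
\end{proof}

\begin{proposition}\label{prop:growth}
Let $q>1$ and let $s>0$ satisfy $s(s+n)=q(q-1)$. Then $s$ is a growth exponent for $q$ on $B^n$: if $F$ is holomorphic with $u=\operatorname{Re}F>0$, then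
\[
\int_{\partial B^n}u(r\zeta)^q\,d\sigma(\zeta)\le4^s\,u(0)^q(1-r^2)^{-s}\qquad(0\le r<1).
\]
\end{proposition}

\begin{proof}
The function $M$ of \eqref{eq:M} satisfies $\widetilde\Delta M\le4s(s+n)M$. By Lemma \ref{lem:comp} with $Y=\Phi_s$, and Lemma \ref{lem:Phi}, $M\le M(0)\Phi_s\le4^su(0)^q(1-|z|^2)^{-s}$.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:A}]
By Proposition \ref{prop:growth}, the number $s$ of \eqref{eq:s} is a growth exponent for $q=n+1+\alpha$. Apply Proposition \ref{prop:reduction} with $\gamma=s$.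
\end{proof}

In this argument the hypothesis $n\ge2$ enters only through $s<q-1$. For $n=1$ and $q>1$ the equation $s(s+1)=q(q-1)$ has the root $s=q-1$, and Proposition \ref{prop:growth} reproduces the slice bound up to the constant.

\begin{proof}[Proof of Corollary \ref{cor:compact}]
Since $s(n,\cdot)$ is continuous, there is $\alpha'>\alpha$ with $\beta>s(n,\alpha')-1$. By Theorem \ref{thm:A}, $C_\varphi:A^p_{\alpha'}\to A^p_\beta$ is bounded. So it suffices to show that the inclusion $A^p_\alpha\subset A^p_{\alpha'}$ is compact, i.e.\ that every bounded sequence in $A^p_\alpha$ has a subsequence that converges in $A^p_{\alpha'}$.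

A bounded sequence in $A^p_\alpha$ is locally uniformly bounded, by \eqref{eq:pointwise}, or by \eqref{eq:pointwiseH} with $\rho\to1$ if $\alpha=-1$. Hence a subsequence $(f_k)$ converges locally uniformly to some $f$, and $f\in A^p_\alpha$ by Fatou's lemma. On $|z|\le r$ the convergence is uniform. On the rest, for $\alpha>-1$,
\[
\int_{|z|>r}|f_k-f|^p\,dV_{\alpha'}\le(1-r^2)^{\alpha'-\alpha}\|f_k-f\|_{A^p_\alpha}^p ,
\]
and for $\alpha=-1$ the left side is at most $\|f_k-f\|_{H^p}^p\int_r^12n\rho^{2n-1}(1-\rho^2)^{\alpha'}\,d\rho$. As $\|f_k-f\|_{A^p_\alpha}$ is bounded, both bounds tend to $0$ uniformly in $k$ as $r\to1$. Thus $f_k\to f$ in $A^p_{\alpha'}$.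
\end{proof}

\section{A lower bound for the loss}\label{sec:lower}

For unboundedness we want $\varphi$ to send a large set close to one boundary point. The first coordinate of the identity map satisfies $|1-z_1|<\delta$ only on a set of small measure, since $|z_1|=1$ on just a circle in $\partial B^n$. The monomial
\[
g(z)=n^{n/2}z_1z_2\cdots z_n
\]
has modulus $1$ on the whole torus $|z_1|^2=\dots=|z_n|^2=\frac1n$. Its modulus has a nondegenerate maximum in the $n-1$ transverse directions of $\partial B^n$, where a tube of width $\sqrt\delta$ is allowed. Only one phase and, in the ball, the radius must be controlled to order $\delta$.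

By the inequality of arithmetic and geometric means, $|g(z)|^{2/n}\le|z|^2$, so $|g|<1$ on $B^n$ and $\varphi=(g,0,\dots,0)$ maps $B^n$ into itself.

\begin{lemma}\label{lem:set}
Let $n\ge2$ and $\beta>-1$. There is $c>0$ such that for $0<\delta\le\frac12$
\[
V_\beta\{|1-g|<\delta\}\ge c\,\delta^{\beta+1+\frac{n+1}2},\qquad\sigma\{\zeta\in\partial B^n:|1-g(\zeta)|<\delta\}\ge c\,\delta^{\frac{n+1}2}.
\]
\end{lemma}

\begin{proof}
Write $z=\rho\zeta$ with $\zeta\in\partial B^n$ and $\zeta_j=\sqrt{x_j}\,e^{i\theta_j}$. Under $\sigma$ the vector $x$ is uniformly distributed on the simplex $\{x_j\ge0,\ \sum x_j=1\}$, and the $\theta_j$ are uniform and independent of $x$ and of each other. In these coordinates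
\[
g(z)=\rho^n\prod_j(nx_j)^{1/2}\,e^{i\Theta},\qquad\Theta=\sum_j\theta_j .
\]
Impose three conditions.

(i) \emph{Moduli:} $x_j=\frac1n+y_j$ with $\sum y_j=0$ and $n|y|\le\sqrt{\delta/2}\le\frac12$. Then $x_j>0$. For $|t|\le\frac12$ we have $\log(1+t)\ge t-t^2$, since the difference vanishes at $0$ and has derivative $t(1+2t)/(1+t)$. Hence
\[
\prod_j(nx_j)^{1/2}\ge\exp\Bigl(\tfrac12\sum_j(ny_j-n^2y_j^2)\Bigr)=e^{-n^2|y|^2/2}\ge1-\tfrac12n^2|y|^2\ge1-\tfrac\delta4 .
\]
The simplex has dimension $n-1$, so (i) has probability at least a constant times $\delta^{(n-1)/2}$.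

(ii) \emph{Radius:} $\rho^n\ge1-\frac\delta4$. As $(1-\frac\delta4)^{2/n}\le1-\frac{\delta}{2n}$ for $n\ge2$, this holds when $\rho^2\ge1-\frac\delta{2n}$, and the radial measure of that set is $n\int_{1-\delta/(2n)}^1t^{n-1}(1-t)^\beta\,dt\ge\frac{n2^{1-n}}{\beta+1}\bigl(\frac\delta{2n}\bigr)^{\beta+1}$.

(iii) \emph{Phase:} $\Theta$ is within $\frac\delta4$ of $2\pi\mathbb Z$. Since $\Theta$ is uniform modulo $2\pi$, this has probability $\frac\delta{4\pi}$.

Under (i)--(iii), $1\ge|g|\ge(1-\frac\delta4)^2\ge1-\frac\delta2$ and $|1-g|\le(1-|g|)+|1-e^{i\Theta}|\le\frac\delta2+\frac\delta4<\delta$. The three conditions are independent, and multiplying the three measures gives the first estimate. On the sphere $\rho=1$, and (i) and (iii) give the second.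
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:B}]
Fix an integer $m$ with $mp>n+1+\alpha$. For $0<\delta\le\frac12$ let $a=1-\delta$ and $k_a(w)=(1-aw_1)^{-m}$. By \cite[Prop.~1.4.10]{R}, for each $b>0$,
\[
\int_{B^n}\frac{(1-|w|^2)^\alpha\,dV(w)}{|1-\langle w,z\rangle|^{n+1+\alpha+b}}\le C(1-|z|^2)^{-b}\quad(\alpha>-1),\qquad\int_{\partial B^n}\frac{d\sigma(\zeta)}{|1-\langle\zeta,z\rangle|^{n+b}}\le C(1-|z|^2)^{-b}
\]
with $C$ independent of $z\in B^n$. Take $z=(a,0,\dots,0)$ and $b=mp-n-1-\alpha$. Since $1-a^2\ge\delta$, we get $\|k_a\|_{A^p_\alpha}^p\le C\delta^{\,n+1+\alpha-mp}$, also for $\alpha=-1$.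

Where $|1-g|<\delta$ and $|g|\le1$ we have $|1-ag|\le|1-g|+(1-a)|g|\le2\delta$, so $|k_a\circ\varphi|^p\ge(2\delta)^{-mp}$. Suppose $C_\varphi:A^p_\alpha\to A^p_\beta$ is bounded. By Lemma \ref{lem:set},
\[
c\,(2\delta)^{-mp}\,\delta^{\beta+1+\frac{n+1}2}\le\|k_a\circ\varphi\|_{A^p_\beta}^p\le C'\delta^{\,n+1+\alpha-mp}\qquad(0<\delta\le\tfrac12),
\]
with $c,C'>0$ independent of $\delta$. For $\beta=-1$ we use here that $k_a\circ\varphi$ is continuous on $\overline{B^n}$, so that the $p$-th power of its $H^p$ norm is the integral of $|k_a\circ\varphi|^p$ over $\partial B^n$. Letting $\delta\to0$ we obtain $\beta+1+\frac{n+1}2\ge n+1+\alpha$, that is, $\beta\ge\alpha+\frac{n-1}2$.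
\end{proof}

\section{Lowering the threshold further}\label{sec:C}

Equality throughout in the differential inequality \eqref{eq:key} requires $|\widetilde\nabla F|=2u$, i.e.\ equality in the Schwarz--Pick lemma, at every point. To improve the exponent we measure the deficit. For holomorphic $F$ with $u=\operatorname{Re}F>0$ put
\[
D_F=4u^2-|\widetilde\nabla F|^2\ge0,\qquad\text{so that}\qquad\widetilde\Delta(u^q)=q(q-1)\bigl(4u^q-u^{q-2}D_F\bigr).
\]
By \eqref{eq:inv}, $D_{F\circ\psi}=D_F\circ\psi$ for automorphisms $\psi$, and $D_{cF+id}=c^2D_F$ for $c>0$ and $d\in\mathbb R$.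

For $n=1$ the deficit of $F=\frac{1+z}{1-z}$ vanishes identically. For $n\ge2$ the function $F=\frac{1+z_1}{1-z_1}$ has, by \eqref{eq:grad},
\[
D_F=\frac{4(1-|z_1|^2)\,|z'|^2}{|1-z_1|^4},\qquad z'=(z_2,\dots,z_n).
\]
So $D_F$ may vanish at points, even on a whole slice, and no pointwise lower bound $D_F\ge cu^2$ can hold. We first show that $D_F$ cannot vanish on a neighborhood of a point, then obtain a lower bound on average over invariant balls by compactness, and finally average \eqref{eq:key} over such balls.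

\subsection{The deficit cannot vanish identically}

By automorphism invariance it is enough to consider a neighborhood of $0$. The condition $D_F\equiv0$ becomes a first-order equation for a function into the disc, and we refute it by comparing Taylor coefficients up to order $4$.

\begin{lemma}\label{lem:rigid}
If $n\ge2$, there is no holomorphic $F$ on $B^n$ with $\operatorname{Re}F>0$ and $D_F\equiv0$ near $0$.
\end{lemma}

\begin{proof}
Suppose there is one, and let $f=T\circ F$ with $T(w)=\frac{w-F(0)}{w+\overline{F(0)}}$. Then $|f|<1$ and $f(0)=0$. Since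
\[
|T'(w)|=\frac{2\operatorname{Re}F(0)}{|w+\overline{F(0)}|^2},\qquad1-|T(w)|^2=\frac{4\operatorname{Re}w\,\operatorname{Re}F(0)}{|w+\overline{F(0)}|^2},
\]
we have $|T'(w)|/(1-|T(w)|^2)=1/(2\operatorname{Re}w)$, so $|\widetilde\nabla F|=2u$ becomes $|\widetilde\nabla f|=1-|f|^2$. By \eqref{eq:grad}, near $0$,
\begin{equation}\label{eq:eik}
(1-|z|^2)\Bigl(\sum_j|\partial_jf|^2-\Bigl|\sum_jz_j\partial_jf\Bigr|^2\Bigr)=(1-|f|^2)^2 .
\end{equation}

\emph{Along the first axis.} At $0$, \eqref{eq:eik} gives $|\nabla f(0)|=1$; after a unitary change of variables $\nabla f(0)=(1,0,\dots,0)$. By the Schwarz lemma, $f(z_1,0)=z_1$. Then \eqref{eq:eik} at $(z_1,0)$ reads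
\[
(1-|z_1|^2)\Bigl(1+\sum_{j\ge2}|\partial_jf(z_1,0)|^2-|z_1|^2\Bigr)=(1-|z_1|^2)^2,
\]
so $\partial_jf(z_1,0)=0$ for $j\ge2$ and $z_1$ near $0$. Consequently $h(z'):=f(0,z')$ vanishes to order at least $2$ at $z'=0$.

\emph{Transversally to it.} Let $\nabla'$ be the holomorphic gradient in $z'$, let $p(z')=\partial_1f(0,z')$, and expand into homogeneous terms
\[
h=Q+C+\cdots,\qquad p=1+\sum_{j\ge1}p_j ,
\]
with $Q$, $C$ and $p_j$ of degrees $2$, $3$ and $j$. By Euler's identity $\sum_{j\ge2}z_j\partial_jh=2Q+3C+\cdots$. At $z_1=0$, \eqref{eq:eik} reads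
\begin{equation}\label{eq:trans}
(1-|z'|^2)\bigl(|p|^2+|\nabla'h|^2-|2Q+3C+\cdots|^2\bigr)=(1-|h|^2)^2 .
\end{equation}
Compare the parts of each bidegree in $(z',\overline{z'})$.

\emph{Bidegree $(j,0)$, $j\ge1$.} Only $|p|^2$ contributes, namely $p_j$. Hence $p_j=0$ for all $j\ge1$, and $p\equiv1$.

\emph{Bidegree $(1,1)$.} We get $|\nabla'Q|^2-|z'|^2=0$. Thus $z'\mapsto\nabla'Q(z')$ is a linear isometry of $\mathbb C^{n-1}$ into itself, hence onto.

\emph{Bidegree $(1,2)$.} Only $|\nabla'h|^2$ contributes: $\sum_{j\ge2}\partial_jQ(z')\,\overline{\partial_jC(z')}=0$. Polarizing, $\sum_j\partial_jQ(a)\,\overline{\partial_jC(b)}=0$ for all $a,b\in\mathbb C^{n-1}$. Since $\nabla'Q$ is onto, $\nabla'C=0$, so $C=0$.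

\emph{Bidegree $(2,2)$.} On the left we have $|\nabla'C|^2=0$, then $-4|Q|^2$, and $-|z'|^2|\nabla'Q|^2=-|z'|^4$. On the right we have $-2|Q|^2$. Hence $-|z'|^4=2|Q|^2$, which is impossible for $z'\ne0$. Such $z'$ exist because $n\ge2$.
\end{proof}

\subsection{A lower bound on average}

Let $d\tau=(1-|z|^2)^{-n-1}\,dV$. By \eqref{eq:id1} and the Jacobian formula $\tau$ is invariant under the maps $\psi_a$, and it is invariant under unitary maps; hence it is invariant under all automorphisms. Let $B_\rho=\{|z|<\rho\}$ and $E(a)=\psi_a(B_{1/2})=\{x:|\psi_a(x)|<\frac12\}$.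

\begin{lemma}\label{lem:avg}
Let $n\ge2$ and $q>1$. There is $c>0$, depending only on $n$ and $q$, such that
\[
\int_{E(a)}u^{q-2}D_F\,d\tau\ge c\,u(a)^q
\]
for all $a\in B^n$ and all holomorphic $F$ with $u=\operatorname{Re}F>0$.
\end{lemma}

\begin{proof}
Replacing $F$ by $F\circ\psi_a$ we may take $a=0$, by the invariance of $D_F$ and $\tau$. Replacing $F$ by $(F-i\operatorname{Im}F(0))/u(0)$, which divides both sides by $u(0)^q$, we may take $F(0)=1$. Let $\mathcal F$ be the set of holomorphic $F$ with $\operatorname{Re}F>0$ and $F(0)=1$. The Schwarz lemma for $\frac{F-1}{F+1}$ gives $|F(z)|\le\frac{1+|z|}{1-|z|}$, so $\mathcal F$ is a normal family. A locally uniform limit $F$ has $\operatorname{Re}F\ge0$ and $F(0)=1$, so $\operatorname{Re}F>0$ by the minimum principle; thus $\mathcal F$ is compact. If $F_k\to F$ in $\mathcal F$, then on $\overline{B_{1/2}}$ the functions and their derivatives converge uniformly, and $\operatorname{Re}F$ is bounded below there by a positive constant. Hence $F\mapsto\int_{B_{1/2}}u^{q-2}D_F\,d\tau$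 is continuous on $\mathcal F$ and attains its infimum. If the infimum were $0$, some $F\in\mathcal F$ would have $D_F=0$ on $B_{1/2}$, contradicting Lemma \ref{lem:rigid}.
\end{proof}

\subsection{Averaging the differential inequality}

To use Lemma \ref{lem:avg} we need an averaging operator that commutes with $\widetilde\Delta$. This rests on the symmetry of $\widetilde\Delta$ with respect to $\tau$: for $v,h\in C^\infty(B^n)$ with $h$ of compact support,
\begin{equation}\label{eq:sym}
\int_{B^n}h\,\widetilde\Delta v\,d\tau=\int_{B^n}v\,\widetilde\Delta h\,d\tau .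
\end{equation}
Indeed, let $A_{jk}=(1-|z|^2)^{-n}(\delta_{jk}-z_j\overline{z_k})$, so that $(1-|z|^2)^{-n-1}\,\widetilde\Delta v=4\sum_{j,k}A_{jk}\,\partial_j\bar\partial_kv$. For each $k$,
\[
\sum_j\partial_jA_{jk}=n(1-|z|^2)^{-n-1}\sum_j\overline{z_j}(\delta_{jk}-z_j\overline{z_k})-n(1-|z|^2)^{-n}\,\overline{z_k}=0,
\]
because $\sum_j\overline{z_j}(\delta_{jk}-z_j\overline{z_k})=(1-|z|^2)\overline{z_k}$. Since $\overline{A_{jk}}=A_{kj}$, conjugating gives $\sum_k\bar\partial_kA_{jk}=0$ for each $j$. Integrating by parts in $\partial_j$ on the left of \eqref{eq:sym} and in $\bar\partial_k$ on the right, both sides become $-4\int\sum_{j,k}A_{jk}\,\partial_jh\,\bar\partial_kv\,dV$.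

Fix a radial $\kappa\in C_c^\infty(B_{3/4})$ with $\kappa\ge0$ and $\kappa=1$ on $B_{1/2}$, let $K_0=\int\kappa\,d\tau$, and put
\[
\mathcal Av(z)=\int_{B^n}v(x)\,\kappa(\psi_z(x))\,d\tau(x)=\int_{B^n}v(\psi_z(y))\,\kappa(y)\,d\tau(y).
\]

\begin{lemma}\label{lem:commute}
For $v\in C^\infty(B^n)$ the function $\mathcal Av$ is smooth and $\widetilde\Delta\mathcal Av=\mathcal A\widetilde\Delta v$.
\end{lemma}

\begin{proof}
Let $k(z,x)=\kappa(\psi_z(x))$. By \eqref{eq:id1}, $|\psi_z(x)|^2$ is smooth in $(z,x)$ and symmetric. As $\kappa$ is radial, smooth and constant near $0$, it is a smooth function of $|\cdot|^2$, so $k$ is smooth and $k(z,x)=\kappa(\psi_x(z))$. For $z$ in a compact set, $k(z,\cdot)$ is supported in a fixed compact set, so we may differentiate under the integral. By \eqref{eq:inv}, applied first in $z$ and then in $x$, and since $\widetilde\Delta\kappa$ is radial,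
\[
\widetilde\Delta_zk(z,x)=(\widetilde\Delta\kappa)(\psi_x(z))=(\widetilde\Delta\kappa)(\psi_z(x))=\widetilde\Delta_xk(z,x).
\]
Now apply \eqref{eq:sym} with $h=k(z,\cdot)$.
\end{proof}

\begin{proposition}\label{prop:growth2}
Let $n\ge2$, $q>1$ and $s(s+n)=q(q-1)$ with $s>0$. There is a growth exponent $s_*\in(0,s)$ for $q$ on $B^n$, depending only on $n$ and $q$.
\end{proposition}

\begin{proof}
Let $F$ be holomorphic on $B^n$ with $u=\operatorname{Re}F>0$. Harnack's inequality on the slices of $u\circ\psi_z$ gives $\frac17u(z)\le u(\psi_z(y))\le7u(z)$ for $|y|\le\frac34$. Hence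
\begin{equation}\label{eq:harnack}
7^{-q}K_0\,u^q\le\mathcal A(u^q)\le7^qK_0\,u^q .
\end{equation}
Since $\kappa\ge0$, $\kappa=1$ on $B_{1/2}$ and $D_F\ge0$, Lemma \ref{lem:avg} and \eqref{eq:harnack} give
\[
\mathcal A(u^{q-2}D_F)(z)\ge\int_{E(z)}u^{q-2}D_F\,d\tau\ge c\,u(z)^q\ge\frac{c}{7^qK_0}\,\mathcal A(u^q)(z).
\]
With Lemma \ref{lem:commute},
\[
\widetilde\Delta\mathcal A(u^q)=q(q-1)\bigl(4\mathcal A(u^q)-\mathcal A(u^{q-2}D_F)\bigr)\le4\lambda_*\,\mathcal A(u^q),\qquad\lambda_*=q(q-1)\Bigl(1-\frac{c}{4\cdot7^qK_0}\Bigr).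
\]
Decreasing $c$ if necessary, we may assume $\lambda_*>0$. Let $s_*>0$ be the positive root of $s_*(s_*+n)=\lambda_*$; since $\lambda_*<q(q-1)$, we have $s_*<s$.

The rotation average $N(z)=\int_{U(n)}\mathcal A(u^q)(Uz)\,dU$ is smooth, radial and nonnegative, satisfies $\widetilde\Delta N\le4\lambda_*N$, and $N(0)\le7^qK_0\,u(0)^q$ by \eqref{eq:harnack}. Lemma \ref{lem:comp} with $Y=\Phi_{s_*}$, and Lemma \ref{lem:Phi}, give $N\le4^{s_*}7^qK_0\,u(0)^q(1-|z|^2)^{-s_*}$. Averaging the left inequality of \eqref{eq:harnack} over rotations, we conclude, for $|z|=r$,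
\[
\int_{\partial B^n}u(r\zeta)^q\,d\sigma(\zeta)\le7^qK_0^{-1}N(z)\le4^{s_*}\,49^q\,u(0)^q(1-r^2)^{-s_*}.\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:C}]
Apply Proposition \ref{prop:reduction} with $\gamma=s_*$ from Proposition \ref{prop:growth2} for $q=n+1+\alpha$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{K} Source of the problem, available at
\url{https://repository.kulib.kyoto-u.ac.jp/dspace/bitstream/2433/58751/1/1519-9.pdf}.

\bibitem{R} Rudin, \emph{Function Theory in the Unit Ball of $\mathbb C^n$}.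
\end{thebibliography}

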